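# Undecidability of the finite extension problem for graphs

## 1. Graphs with a prescribed neighborhood

All graphs are simple: undirected, no loops, no multiple edges. For a vertex $x$ of a graph $G$, $N_G(x)$ is the set of neighbors of $x$, also regarded as an induced subgraph of $G$. We write $N(x)$ if $G$ is clear, and $N[x]=N(x)\cup\{x\}$.

**Definition (extension).** A graph $G$ with at least one vertex is an *extension* of a graph $H$ if $N_G(x)\cong H$ for every vertex $x$ of $G$. We also say that $G$ is *locally $H$*.

The octahedron is an extension of the 4-cycle, and the icosahedron is an extension of the 5-cycle. The complete graph $K_{n+1}$ is an extension of $K_n$, and $K_{n,n}$ is an extension of the edgeless graph on $n\ge1$ vertices. Two more examples will be useful.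

*Squares of cycles.* Let $n\ge 7$ and let $C_n^2$ have vertices $v_i$, $i\in\mathbb Z_n$, with $v_i\sim v_{i\pm1}$ and $v_i\sim v_{i\pm2}$. The neighbors of $v_0$ are $v_{-2},v_{-1},v_1,v_2$. Consecutive ones in this list are adjacent. The other differences are $3$ and $4$, and neither is $\pm1$ or $\pm2$ modulo $n$ when $n\ge7$. So $C_n^2$ is locally $P_4$, the path on four vertices.

*The prism.* The triangular prism has two triangles joined by three edges. Every neighborhood is an edge together with an isolated vertex, so the prism is an extension of $K_2\sqcup K_1$.

The path $P_3$ on three vertices has no extension. Suppose $G$ is locally $P_3$, and let $N(x)$ be the path $a\,b\,c$. All degrees are $3$, so $N(b)=\{a,x,c\}$. The vertex $a$ is adjacent to $x$ and $b$ but not to $c$, so it has a third neighbor $d\notin\{x,b,c\}$. Since $N(x)=\{a,b,c\}$ and $N(b)=\{a,x,c\}$, the vertex $d$ is adjacent neither to $x$ nor to $b$. Hence $d$ is isolated in $N(a)$, and $N(a)\not\cong P_3$.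

**Definition (Cayley graph).** For a group $P$ and $D=D^{-1}\subset P\setminus\{1\}$, the graph $\mathrm{Cay}(P,D)$ has vertex set $P$ and edges $x\sim xd$ for $d\in D$.

Left multiplications are automorphisms, so all neighborhoods are isomorphic to that of $1$. Its vertex set is $D$, and
$$d\sim d'\iff d^{-1}d'\in D. \tag{1}$$
The component of $1$ is $\mathrm{Cay}(\langle D\rangle,D)$. For example, $C_n^2=\mathrm{Cay}(\mathbb Z_n,\{\pm1,\pm2\})$.

## 2. Normal forms in free products, and residual finiteness

Recall that every nontrivial element of a free product is in exactly one way a product $g_1g_2\cdots g_n$ of nonidentity elements of the factors, with consecutive $g_i$ from different factors. This is its *normal form*, and the $g_i$ are its *syllables*. For instance, in $F*\langle c_1\rangle*\langle c_2\rangle$ with $1\ne g\in F$, the element $c_1^{-1}gc_2$ has three syllables and $c_1^{-1}c_2$ has two.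

**Definition (residually finite).** A group is *residually finite* if for every $x\neq1$ in it there is a homomorphism to a finite group that does not kill $x$. For example, $\mathbb Z$ is residually finite: $x\ne0$ survives in $\mathbb Z_N$ for $N>|x|$.

**Lemma 1.** Let $F$ be a finite group and $\Phi$ a free group of finite rank. For any finite set $Y$ of nontrivial elements of $F*\Phi$ there is a homomorphism from $F*\Phi$ onto a finite group that kills no element of $Y$.

This is a special case of a theorem of Gruenberg (Proc. LMS 7 (1957)): a free product of residually finite groups is residually finite. The case we need has a short proof.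

*Proof.* It suffices to treat one element $x$. For several elements take the direct product of the homomorphisms, and at the end replace the target by the image.

View $F*\Phi$ as the free product of $F$ and infinite cyclic groups $\langle c_v\rangle$, finitely many. Let $x$ have $n$ syllables. Choose $N\ge2$ larger than $|k|$ for every syllable $c_v^k$ of $x$, and map each $\langle c_v\rangle$ onto a cyclic group of order $N$. This maps $F*\Phi$ to a free product $R$ of finitely many finite groups. No syllable of $x$ dies, so the image $\bar x=g_1\cdots g_n$ still has $n$ syllables.

Let $\Omega$ be the finite set of elements of $R$ with at most $n$ syllables, including $1$. Let $E$ be one of the factors of $R$. Call $\omega\in\Omega$ *$E$-free* if its first syllable is not in $E$ (the element $1$ counts as $E$-free). The sets $\{e\omega:e\in E\}$, for $\omega$ $E$-free with at most $n-1$ syllables, together with the singletons $\{\omega\}$, for $\omega$ $E$-free with exactly $n$ syllables, partition $\Omega$. Let $E$ act on the sets of the first kind by left multiplication and trivially on the singletons. This is an action of $E$ on $\Omega$. Doing this for every factor,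 we get a homomorphism $R\to\mathrm{Sym}(\Omega)$ by the universal property of the free product.

Apply $\bar x$ to $1\in\Omega$. First $g_n$ sends $1$ to $g_n$, then $g_{n-1}$ sends $g_n$ to $g_{n-1}g_n$, and so on. Each $g_i$ meets an element with at most $n-1$ syllables whose first syllable is not in the factor of $g_i$, so it acts by left multiplication. The result is $\bar x\neq1$, so $\bar x$ acts nontrivially. $\square$

## 3. Words that survive in finite quotients

**Problem FQ.** Given a finite presentation $\Gamma=\langle A\mid R\rangle$ and a word $w$ in the generators and their inverses, is there a homomorphism $\psi$ from $\Gamma$ to a finite group with $\psi(w)\neq1$?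

For $\Gamma=\langle a\mid a^3\rangle$ and $w=a$ the answer is yes. For $\langle a\mid a^2,a^3\rangle$ and $w=a$ it is no, since $a=a^3a^{-2}=1$.

**Fact 2.** FQ is undecidable.

This follows from either of two published theorems.

* Bridson and Wilton (The triviality problem for profinite completions, Invent. Math. 202 (2015) 839–874): no algorithm decides whether a finitely presented group has a proper subgroup of finite index, equivalently a nontrivial finite quotient. Now $\Gamma$ has a nontrivial finite quotient if and only if FQ has answer yes for $w=a$ for some generator $a\in A$. So an algorithm for FQ would decide this.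
* Slobodskoi (Unsolvability of the universal theory of finite groups, Algebra and Logic 20 (1981) 139–156): the universal theory of finite groups is undecidable. Write the quantifier-free part of a universal sentence in conjunctive normal form. The sentence fails in some finite group if and only if, for some clause, there are a finite group and a tuple in it with $u_1=\dots=u_p=1$ and $v_1\ne1,\dots,v_q\neq1$, where the $u_i,v_j$ are words read off from the clause. If $q=0$, the trivial group works. If $q\ge1$, this holds if and only if for each $j$ separately there are a finite group and a tuple with $u_1=\dots=u_p=1$ and $v_j\ne1$: given these, take the direct product of the groups and the tuple whose coordinates are the given tuples. The condition for one $j$ is an instance of FQ.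

## 4. Partial multiplication tables

**Definition (admissible triple).** A triple $(S,1,T)$ is *admissible* if $S$ is a finite set with $|S|\ge2$, $1\in S$, $T\subset S^3$, and

* (A1) two triples in $T$ agreeing in two coordinates are equal;
* (A2) $(1,s,s)\in T$ and $(s,1,s)\in T$ for all $s\in S$.

Read $(s,t,r)\in T$ as "$st=r$". Then (A1) is cancellation together with single-valuedness, and (A2) says that $1$ is an identity.

**Definition (exact realization).** An *exact realization* of $(S,1,T)$ in a group $F$ is an injective map $\iota:S\to F$ such that
$$\iota(s)\iota(t)=\iota(r)\iff(s,t,r)\in T\qquad\text{for all }s,t,r\in S.$$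

Since $(1,1,1)\in T$, always $\iota(1)=1$. *Exact* means that every product of two elements of $\iota(S)$ that falls back into $\iota(S)$ is recorded in $T$.

*Example.* Let $S=\{1,p\}$. Condition (A2) puts $(1,1,1),(1,p,p),(p,1,p)$ into $T$. Of the other triples, $(1,1,p),(p,1,1),(1,p,1)$ each agree with $(1,1,1)$ in two coordinates, and $(p,p,p)$ agrees with $(1,p,p)$ in two. Only $(p,p,1)$ may be added. So there are two admissible triples:
$$T_0=\{(1,1,1),(1,p,p),(p,1,p)\},\qquad T_1=T_0\cup\{(p,p,1)\}.$$
An exact realization of $T_1$ sends $p$ to an element of order $2$. An exact realization of $T_0$ sends $p$ to an element $\ne1$ whose square is not $1$, for instance to a generator of $\mathbb Z_n$ with $n\ge3$.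

*Example.* Let $S=\{1,a,b,c\}$, and let $T$ consist of the triples required by (A2) together with $(a,a,1)$ and $(a,b,c)$. One checks (A1) directly: neither of the two added triples agrees with any other triple in two coordinates. In an exact realization, $\iota(a)\iota(c)=\iota(a)^2\iota(b)=\iota(b)$, which would force $(a,c,b)\in T$. But $(a,c,b)\notin T$. So this admissible triple has no exact realization in any group.

## 5. Deciding whether a finite graph has a finite extension

The *finite extension problem* (FEP, also known as the Trahtenbrot–Zykov problem) is: given a finite graph $H$, decide whether $H$ has a finite extension. Is there an algorithm for it? We ask for one procedure that works for every $H$. In Section 1 each small graph needed its own argument: $P_4$ has finite extensions while $P_3$ has none.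

One half is easy. Listing all finite graphs and testing them shows that the set of $H$ with a finite extension is recursively enumerable. The question is whether one can also certify that no finite extension exists.

Several relatives are undecidable by results of V. K. Bulitko: the *infinite extension problem* ($G$ must be infinite), the *extension problem* ($G$ finite or infinite), the *mixed finite extension problem* (each neighborhood of the finite graph $G$ must be isomorphic to some member of a given finite set $\{H_1,\dots,H_r\}$ of finite graphs), and the mixed problem with $r=2$.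

**Theorem 3 (main theorem).** There is no algorithm deciding whether a given finite graph $H$ has a finite extension.

Since the positive instances are recursively enumerable, it follows that the set of $H$ without a finite extension is not recursively enumerable.

We reduce FQ to the FEP. Partial multiplication tables are the intermediate object, and the graph theory is contained in the following statement.

**Proposition 4 (classification).** To every admissible $(S,1,T)$ one can effectively associate a finite graph $H=H_{S,T}$ such that the following are equivalent:

1. $H$ has a finite extension;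
2. some finite connected Cayley graph is locally $H$;
3. $(S,1,T)$ has an exact realization in a finite group.

## 6. Three layers over a group, and how squares of cycles defeat them

How can a graph remember a multiplication table? Suppose $S\subset F$ is exactly realized. Take three layers $F\times\{1\},F\times\{2\},F\times\{3\}$ and put $(g,i)\sim(gs,j)$ for $i<j$, $s\in S$. Going from layer 1 to 2 by $s$ and from 2 to 3 by $t$ lands where one edge labeled $r$ from 1 to 3 lands exactly if $st=r$. So the triangles are instances of the triples of $T$. Let us name what the neighborhoods look like.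

**Definition (labels and label graphs).** The *labels* are formal symbols $e_{12}(s),e_{23}(s),e_{13}(s)$ for $s\in S$. For $i\in\{1,2,3\}$ let $E_i$ be the set of labels whose index contains $i$. For $\tau=(s,t,r)\in T$ put
$$\tau_{12}=e_{12}(s),\qquad\tau_{23}=e_{23}(t),\qquad\tau_{13}=e_{13}(r).$$
These are the three labels of $\tau$, and exactly two of them lie in $E_i$. For a label $a$ let $T_a$ be the set of $\tau\in T$ that have $a$ as one of their labels. The graph $\Lambda_i$ has vertex set $E_i$. Each $\tau\in T$ contributes the edge joining the two labels of $\tau$ that lie in $E_i$, called *the edge $\tau$*.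

So in $\Lambda_1$ the vertices $e_{12}(s)$ and $e_{13}(r)$ are adjacent if and only if $(s,t,r)\in T$ for some $t$. In the three-layer graph, the neighbors of $(g,1)$ are $(gs,2)$ and $(gr,3)$ for $s,r\in S$, and $(gs,2)\sim(gr,3)$ if and only if $s^{-1}r\in S$, which by exactness means $(s,t,r)\in T$ for some $t$. So the neighborhood of $(g,1)$ is a copy of $\Lambda_1$. In the same way layers 2 and 3 give $\Lambda_2$ and $\Lambda_3$ (the computation is part of Lemma 8 below).

*Example.* For $(\{1,p\},1,T_0)$ the three graphs are paths. Writing the triple on each edge,
$$\begin{aligned}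
\Lambda_1:&\quad e_{13}(1)\overset{(1,1,1)}{—}e_{12}(1)\overset{(1,p,p)}{—}e_{13}(p)\overset{(p,1,p)}{—}e_{12}(p),\\
\Lambda_2:&\quad e_{23}(p)\overset{(1,p,p)}{—}e_{12}(1)\overset{(1,1,1)}{—}e_{23}(1)\overset{(p,1,p)}{—}e_{12}(p),\\
\Lambda_3:&\quad e_{13}(1)\overset{(1,1,1)}{—}e_{23}(1)\overset{(p,1,p)}{—}e_{13}(p)\overset{(1,p,p)}{—}e_{23}(p).
\end{aligned}$$
Take $F=\mathbb Z_n=\langle p\rangle$ with $n\ge3$, written multiplicatively. The triangles are
$$\{(g,1),(g,2),(g,3)\},\quad \{(g,1),(g,2),(gp,3)\},\quad \{(g,1),(gp,2),(gp,3)\}\qquad(g\in F).$$
They are exactly the sets of three consecutive terms of the cyclic sequence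
$$\dots,(g,3),(g,2),(g,1),(gp,3),(gp,2),(gp,1),\dots$$
of length $3n$. Every edge lies in such a triangle, so the three-layer graph is $C_{3n}^2$.

*Where this stops.* We need the way back: from any finite graph with the right neighborhoods we must read off a group. In the example $\Lambda_1\cong\Lambda_2\cong\Lambda_3\cong P_4$, and $C_7^2$ is locally $P_4$ too. Yet one cannot even distribute its vertices over three layers so that every triangle meets each layer. The triangles $v_iv_{i+1}v_{i+2}$ and $v_{i+1}v_{i+2}v_{i+3}$ would force $v_i$ and $v_{i+3}$ into the same layer, and since $3$ is invertible modulo $7$, all vertices would be in one layer. The abstract graph $\Lambda_i$ remembers neither its index $i$ nor which edge is which triple.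

There is a second difficulty. The three-layer graph has three kinds of neighborhoods, so it answers a mixed extension problem. The FEP allows only one graph $H$.

*What gets past both points.*

* Make the label of a triangle visible as a number: to each triangle of label $\tau$ attach $m_\tau$ extra vertices, each adjacent to all three corners, with the numbers $m_\tau\ge2$ pairwise different. An attached vertex has neighborhood $K_3$. Edges then get labels from the triangles through them, and vertices get layers from the edges.
* Take for $H$ the disjoint union of all the neighborhoods that occur. To build an extension of $H$, let each vertex lie on many copies ("sheets") of the layered graph at once, playing a different role in each. A free product makes the sheets through a vertex interfere as little as possible, and residual finiteness brings us back to a finite graph. In the other direction, any extension of $H$ can be cut apart into its sheets.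

## 7. The graph $H_{S,T}$

Fix an admissible $(S,1,T)$.

**Lemma 5.** (i) Distinct $\tau\in T$ give distinct edges of $\Lambda_i$. (ii) $\Lambda_i$ is bipartite, hence triangle-free. (iii) For $a\in E_i$ the edges of $\Lambda_i$ at $a$ are exactly the $\tau\in T_a$. (iv) $\Lambda_i$ is connected.

*Proof.* (i) The two ends of the edge $\tau$ determine two coordinates of $\tau$, hence $\tau$ by (A1). (ii) The two labels of $\tau$ in $E_i$ have different indices, so the index gives a bipartition. (iii) is the definition. (iv) By (A2), the triples $(1,x,x)$ and $(x,1,x)$ give the following edges for all $x\in S$.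

* In $\Lambda_1$: $e_{12}(1)\sim e_{13}(x)$ and $e_{12}(x)\sim e_{13}(x)$.
* In $\Lambda_2$: $e_{12}(1)\sim e_{23}(x)$ and $e_{12}(x)\sim e_{23}(1)$.
* In $\Lambda_3$: $e_{23}(x)\sim e_{13}(x)$ and $e_{23}(1)\sim e_{13}(x)$.

In $\Lambda_1$ and $\Lambda_2$ the vertex $e_{12}(1)$ is adjacent to all vertices of the other index, and each $e_{12}(x)$ is adjacent to one of those. In $\Lambda_3$ the vertex $e_{23}(1)$ is adjacent to all $e_{13}(x)$, and each $e_{23}(x)$ is adjacent to one of those. $\square$

**Definition (the graphs $L_i$ and $H_{S,T}$).** Fix a bijection $\tau\mapsto m_\tau$ from $T$ onto $\{2,\dots,|T|+1\}$. The graph $L_i$ is $\Lambda_i$ together with, for each $\tau\in T$ and $1\le k\le m_\tau$, a new vertex, a *fin*, adjacent exactly to the two ends of the edge $\tau$. Put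
$$H=H_{S,T}:=L_1\sqcup L_2\sqcup L_3\sqcup\Bigl(\sum_{\tau\in T}m_\tau\Bigr)K_3 .$$

*Example.* For $T_0$ take $m_{(1,1,1)}=2$, $m_{(1,p,p)}=3$, $m_{(p,1,p)}=4$. Each $L_i$ is a path on four vertices with fins on its three edges. Along the paths drawn in Section 6 the numbers of fins are $2,3,4$ for $L_1$, then $3,2,4$ for $L_2$, and $2,4,3$ for $L_3$. There are $9$ copies of $K_3$, so $H$ has $3\cdot 13+27=66$ vertices.

**Lemma 6.** All components of $H$ listed above are connected. In $L_i$ the two ends of the edge $\tau$ of $\Lambda_i$ have exactly $m_\tau\ge2$ common neighbors, and the two ends of an edge containing a fin have exactly one. In $K_3$ the ends of any edge have exactly one common neighbor.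

*Proof.* Connectedness follows from Lemma 5(iv). Common neighbors of the ends of the edge $\tau$ are not in $\Lambda_i$, which is triangle-free. A fin adjacent to both ends is a fin of $\tau$, by Lemma 5(i), and there are $m_\tau$ of those. If $f$ is a fin with neighbors $a,b$, then $b$ is the only common neighbor of $f$ and $a$. The last statement is clear. $\square$

The next lemma will let us recover an edge's label from the labels of the triangles through it. It is the only place where $|S|\ge2$ matters.

**Lemma 7.** $T_a\neq T_b$ for distinct labels $a,b$.

*Proof.* If $a$ and $b$ have the same index, $T_a$ and $T_b$ are disjoint, and both are nonempty by (A2). For different indices fix $p\in S\setminus\{1\}$.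

* Suppose $T_{e_{12}(s)}=T_{e_{13}(r)}$. The triple $(s,1,s)$ is in the first set, so $r=s$. The triple $(1,s,s)$ is in the second, so $s=1$. But $(1,p,p)\in T_{e_{12}(1)}\setminus T_{e_{13}(1)}$.
* Suppose $T_{e_{12}(s)}=T_{e_{23}(t)}$. The triple $(s,1,s)$ is in the first set, so $t=1$. The triple $(1,1,1)$ is in $T_{e_{23}(1)}$, so $s=1$. But $(1,p,p)\in T_{e_{12}(1)}\setminus T_{e_{23}(1)}$.
* Suppose $T_{e_{13}(r)}=T_{e_{23}(t)}$. The triple $(r,1,r)$ is in the first set, so $t=1$. The triple $(1,r,r)$ is in the first set, so $t=r$ and $r=1$. But $(p,1,p)\in T_{e_{23}(1)}\setminus T_{e_{13}(1)}$.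

Each case is a contradiction. $\square$

## 8. From an exact realization to a Cayley graph: (3) ⇒ (2) ⇒ (1)

The implication (2) ⇒ (1) is trivial. For (3) ⇒ (2) let $S\subset F$ be an exact realization. Finiteness of $F$ is used only in Step 3.

**Step 1: the layered graph with fins, written as a list of arcs.** The purpose is to encode one sheet by finite data. Let
$$Q=\{(\tau,k):\tau\in T,\ 1\le k\le m_\tau\},\qquad V=\{1,2,3\}\sqcup Q .$$
The elements of $V$ are *types*. In a triple $(u,g,v)\in V\times F\times V$ the middle entry is an element of $F$. The *inverse* of $(u,g,v)$ is $(v,g^{-1},u)$. Let $\mathcal A\subset V\times F\times V$ consist of the following *arcs* and their inverses: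
$$(1,s,2),\ (2,s,3),\ (1,s,3)\quad(s\in S);$$
$$(q,1,1),\ (q,s,2),\ (q,r,3)\quad\text{for }q=(\tau,k)\in Q,\ \tau=(s,t,r).$$
Every arc $(u,g,v)$ has $u\ne v$, and no arc joins two elements of $Q$. The set $\mathcal A$ is finite.

A sheet is the graph on $F\times V$ with $(g,u)\sim(gh,v)$ for $(u,h,v)\in\mathcal A$: the three layers, and over each triangle $(g,1),(gs,2),(gr,3)$ of label $\tau=(s,t,r)$ the $m_\tau$ vertices $(g,(\tau,k))$. The neighbors of $(g,u)$ correspond to the arcs starting at $u$, and two neighbors $(gh,v)$, $(gh',v')$ are adjacent if and only if $(v,h^{-1}h',v')\in\mathcal A$. So for $u\in V$ we let $L'_u$ be the graph whose vertices are the arcs starting at $u$, with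
$$(u,g,v)\sim(u,g',v')\iff(v,g^{-1}g',v')\in\mathcal A .$$
This relation is symmetric, since $\mathcal A$ is closed under inverses, and irreflexive.

**Lemma 8.** $L_i'\cong L_i$ for $i=1,2,3$, and $L_q'\cong K_3$ for $q\in Q$.

*Proof.* Throughout $q=((s,t,r),k)$, so $st=r$ in $F$. Two arcs with the same terminal type $v$ are never adjacent, as $(v,\cdot,v)\notin\mathcal A$. Two arcs ending in $Q$ are never adjacent, as no arc joins elements of $Q$.

*$u=1$.* Let $(1,s,2)$ correspond to $e_{12}(s)$ and $(1,r,3)$ to $e_{13}(r)$. These are adjacent if and only if $(2,s^{-1}r,3)\in\mathcal A$, i.e. $s^{-1}r\in S$. By exactness this means $(s,t,r)\in T$ for some $t$. The remaining vertices are $(1,1,q)$, $q\in Q$. Such a vertex is adjacent to $(1,g,v)$ if and only if $(q,g,v)\in\mathcal A$, so exactly to $(1,s,2)$ and $(1,r,3)$: it is a fin of $\tau=(s,t,r)$.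

*$u=2$.* Let $(2,s^{-1},1)$ correspond to $e_{12}(s)$ and $(2,t,3)$ to $e_{23}(t)$. These are adjacent if and only if $(1,st,3)\in\mathcal A$, i.e. $st\in S$, i.e. $(s,t,r)\in T$ for some $r$. The remaining vertices are $(2,s^{-1},q)$. Such a vertex is adjacent to $(2,g,v)$ if and only if $(q,sg,v)\in\mathcal A$, so exactly to $(2,s^{-1},1)$ and $(2,s^{-1}r,3)=(2,t,3)$.

*$u=3$.* Let $(3,r^{-1},1)$ correspond to $e_{13}(r)$ and $(3,t^{-1},2)$ to $e_{23}(t)$. These are adjacent if and only if $(1,rt^{-1},2)\in\mathcal A$, i.e. $rt^{-1}\in S$, i.e. $(s,t,r)\in T$ for some $s$. The remaining vertices are $(3,r^{-1},q)$. Such a vertex is adjacent to $(3,g,v)$ if and only if $(q,rg,v)\in\mathcal A$, so exactly to $(3,r^{-1},1)$ and $(3,r^{-1}s,2)=(3,t^{-1},2)$.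

So in all three cases we get $\Lambda_u$ with $m_\tau$ fins on each edge $\tau$, which is $L_u$.

*$u=q$.* The vertices are $(q,1,1),(q,s,2),(q,r,3)$. They are pairwise adjacent because $(1,s,2)$, $(1,r,3)$ and $(2,s^{-1}r,3)=(2,t,3)$ are arcs. $\square$

Since $|Q|=\sum_\tau m_\tau$, Lemma 8 gives
$$\bigsqcup_{u\in V}L'_u\cong H. \tag{2}$$

**Step 2: glue sheets along a free product.** The purpose is to make every vertex play every role $u\in V$ once. Let $\Phi$ be free on $\{c_v:v\in V\}$, let $\hat P=F*\Phi$, and put
$$D=\{c_u^{-1}g\,c_v:(u,g,v)\in\mathcal A\}.$$
Here is the picture behind $D$. For each coset $yF$ there is a sheet in $\mathrm{Cay}(\hat P,D)$, with the position $(g,u)$ at the vertex $ygc_u$. Indeed $ygc_u\cdot c_u^{-1}hc_v=yghc_v$, which is the position $(gh,v)$ of the same sheet. A vertex $x$ lies, in the role $u$, on the sheet of the coset $xc_u^{-1}F$.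

We have $D=D^{-1}$, because the inverse of $c_u^{-1}gc_v$ comes from the inverse arc. Since $u\neq v$, the expression $c_u^{-1}gc_v$, with $g$ omitted if $g=1$, is a normal form with two or three syllables. Hence $1\notin D$, and distinct arcs give distinct elements of $D$.

**Lemma 9.** The graph on $D$ with $d\sim d'\iff d^{-1}d'\in D$ is isomorphic to $H$.

*Proof.* Let $d=c_u^{-1}gc_v$ and $d'=c_{u'}^{-1}g'c_{v'}$ be distinct elements of $D$.

If $u\neq u'$, then
$$d^{-1}d'=c_v^{-1}g^{-1}c_u\,c_{u'}^{-1}g'c_{v'}$$
is, after omitting $g^{-1}$ or $g'$ if trivial, a normal form with at least four syllables, because $v\ne u\ne u'\neq v'$. So it is not in $D$.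

If $u=u'$, then $d^{-1}d'=c_v^{-1}(g^{-1}g')c_{v'}$. When $v\ne v'$ this is a normal form (with $g^{-1}g'$ omitted if trivial), so by uniqueness of normal forms it lies in $D$ if and only if $(v,g^{-1}g',v')\in\mathcal A$. When $v=v'$ we have $g\ne g'$, and the normal form begins with $c_v^{-1}$ and ends with $c_v$. Elements of $D$ begin with some $c_a^{-1}$ and end with $c_b$ where $a\neq b$, so $d^{-1}d'\notin D$; also $(v,g^{-1}g',v)\notin\mathcal A$.

So the graph is $\bigsqcup_{u\in V}L_u'$, and (2) applies. $\square$

By (1), $\mathrm{Cay}(\hat P,D)$ is locally $H$, but it is infinite.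

**Step 3: pass to a finite quotient.** Now let $F$ be finite. Let $Y$ be the set of elements $x\ne1$ of $\hat P$ that are products of at most three elements of $D$. It is finite, so Lemma 1 gives a homomorphism $\pi$ from $\hat P$ onto a finite group $P$ that kills no element of $Y$. Then:

* $1\notin\pi(D)$, because $D\subset Y$;
* $\pi$ is injective on $D$: for $d\ne d'$ in $D$, the element $d^{-1}d'$ is a nontrivial product of two elements of $D$;
* $\pi(d)^{-1}\pi(d')\in\pi(D)\iff d^{-1}d'\in D$. If $\pi(d)^{-1}\pi(d')=\pi(d'')$ with $d''\in D$, then $d^{-1}d'd''^{-1}$ is a product of three elements of $D$ killed by $\pi$, so it equals $1$ and $d^{-1}d'=d''\in D$. The converse is clear.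

By (1) and Lemma 9 the neighborhood of $1$ in $\mathrm{Cay}(P,\pi(D))$ is isomorphic to $H$, and so is every neighborhood. Its component $\mathrm{Cay}(\langle\pi(D)\rangle,\pi(D))$ is a finite connected Cayley graph that is locally $H$. This proves (2).

## 9. Reading a group off an extension: (1) ⇒ (3)

Let $G$ be an extension of $H=H_{S,T}$. Finiteness of $G$ will be used only in the very last line of this section.

**Step 1: cut $G$ into sheets.** The purpose is to replace one complicated neighborhood $H$ by its components. Let $G'$ be the graph whose vertices are the pairs $(x,C)$, with $x$ a vertex of $G$ and $C$ a connected component of $N_G(x)$, and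
$$(x,C)\sim(y,C')\iff y\in C\text{ and }x\in C'.$$

*Example.* The prism is locally $K_2\sqcup K_1$. Splitting it gives two disjoint triangles (from the components $K_2$) and three disjoint edges (from the components $K_1$).

**Lemma 10.** $N_{G'}(x,C)\cong C$.

*Proof.* Each $y\in C$ is adjacent to $x$ in $G$, so it yields exactly one neighbor of $(x,C)$, namely $(y,C_y)$, where $C_y$ is the component of $N_G(y)$ containing $x$. Let $y,z\in C$ be distinct. If $(y,C_y)\sim(z,C_z)$, then $z\in C_y\subset N_G(y)$, so $y\sim z$. Conversely, let $y\sim z$. Then $x$ and $z$ are adjacent vertices of $N_G(y)$, so $z$ lies in the component of $x$ there: $z\in C_y$. In the same way $y\in C_z$. Hence $(y,C_y)\sim(z,C_z)$. $\square$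

For each vertex $x$ of $G$ choose an isomorphism $N_G(x)\cong H$. It assigns to every vertex $(x,C)$ of $G'$ a *type*, namely the component of $H$ corresponding to $C$. Let $X_i$ be the set of vertices of $G'$ of type $L_i$. The sets $X_1,X_2,X_3$ are disjoint and nonempty. For $x\in X_i$ fix an isomorphism $\varphi_x:L_i\to N_{G'}(x)$. All other vertices of $G'$ have neighborhood $K_3$. From now on we work in $G'$, and a single letter denotes a vertex of $G'$.

**Step 2: triangles show their labels.** For a triangle $xyz$ let $c(xyz)=|N(x)\cap N(y)\cap N(z)|$. This is the number of common neighbors of $y$ and $z$ inside the graph $N(x)$, so by Lemma 6 it is $1$ or some $m_\tau\ge2$. In the latter case call the triangle *main with label $\tau$*; the label is determined because the $m_\tau$ are distinct. The definition is symmetric in $x,y,z$.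

If $N(x)\cong K_3$, then $c(xyz)=1$. So vertices of main triangles lie in $X_1\cup X_2\cup X_3$. For $x\in X_i$, the triangle $xyz$ is main with label $\tau$ if and only if $\{y,z\}$ is the image under $\varphi_x$ of the edge $\tau$ of $\Lambda_i$. In particular, each $x\in X_i$ lies in exactly one main triangle of each label $\tau\in T$.

**Step 3: edges get labels.** Call an edge *main* if it lies in a main triangle. Let $x\in X_i$. By Step 2 and Lemma 5(iii), the main edges at $x$ are exactly the edges $x\varphi_x(a)$ with $a\in E_i$ (each $T_a$ is nonempty, and a fin lies on no edge of $\Lambda_i$), and the set of labels of main triangles containing $x\varphi_x(a)$ is $T_a$. This set is defined without reference to an end of the edge. By Lemma 7 it determines $a$. So each main edge $xy$ has a well-defined label $\lambda(xy)$: the unique label $a$ such that $T_a$ is the set of labels of main triangles containing $xy$. It does not matter from which end one looks. Consequently, for $x\in X_i$: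

* labels of main edges at $x$ lie in $E_i$;
* for $a\in E_i$, $\varphi_x(a)$ is the unique neighbor $y$ of $x$ with $\lambda(xy)=a$.

For $T_0$, for example, the sets $T_a$ are the six nonempty proper subsets of $T_0$, one for each of the six labels.

**Step 4: layers are consistent.** In the failed attempt, triangles of $C_7^2$ could not be made to meet all three layers. Now they must.

**Lemma 11.** In a main triangle with label $\tau$ the three vertices have distinct types, so they can be named $x_1,x_2,x_3$ with $x_i\in X_i$, and $\lambda(x_ix_j)=\tau_{ij}$ for $i<j$.

*Proof.* If $x\in X_i$ is a vertex of a main triangle $xyz$ with label $\tau$, then $\{y,z\}$ is the $\varphi_x$-image of the edge $\tau$, so $\lambda(xy)$ and $\lambda(xz)$ are the two distinct labels of $\tau$ in $E_i$. Suppose $x$ and $y$ have the same type $L_i$. Then $\{\lambda(xy),\lambda(xz)\}$ and $\{\lambda(xy),\lambda(yz)\}$ are both the set of labels of $\tau$ in $E_i$, with two elements. So $\lambda(xz)=\lambda(yz)$. But seen from $z$, the labels of the edges $zx$ and $zy$ are distinct, a contradiction. Hence the types are distinct. Finally $\lambda(x_ix_j)$ is a label of $\tau$ in $E_i\cap E_j$,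 and the only such label is $\tau_{ij}$. $\square$

**Step 5: labels act as bijections between layers.** For $i<j$ and $s\in S$ let $\alpha_s^{ij}:X_i\to X_j$ send $x$ to its unique neighbor $y$ with $\lambda(xy)=e_{ij}(s)$. We must check $y\in X_j$. The edge $xy$ lies in a main triangle, of label $\tau$ say. By Lemma 11, $x$ is its vertex of type $L_i$, and if $y$ has type $L_l$, then $\lambda(xy)$ is the label of $\tau$ with index $\{i,l\}$. Since $\lambda(xy)=e_{ij}(s)$, we get $l=j$. By the same argument each $y\in X_j$ has a unique neighbor $x$ with $\lambda(xy)=e_{ij}(s)$, and $x\in X_i$. So $\alpha^{ij}_s$ is a bijection.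

Let $(s,t,r)=\tau\in T$ and $x\in X_1$. The main triangle with label $\tau$ at $x$ is $x_1x_2x_3$ with $x_1=x$, and by Lemma 11 $x_2=\alpha^{12}_s(x)$, $x_3=\alpha^{13}_r(x)$, $x_3=\alpha^{23}_t(x_2)$. Hence
$$\alpha_t^{23}\alpha_s^{12}=\alpha_r^{13}\qquad\text{for }(s,t,r)\in T. \tag{3}$$

**Step 6: bring everything into one layer.** The purpose is to turn bijections between different sets into permutations of $X_1$. Put $A=\alpha_1^{12}$ and $\pi_s=A^{-1}\alpha_s^{12}\in\mathrm{Sym}(X_1)$, so $\alpha^{12}_s=A\pi_s$. Formula (3) for $(t,1,t)$ gives
$$\alpha_t^{13}=\alpha_1^{23}\alpha_t^{12}=\alpha_1^{23}A\pi_t ,$$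
and for $(1,t,t)$ it gives
$$\alpha_t^{23}=\alpha_t^{13}A^{-1}=\alpha_1^{23}A\pi_tA^{-1}.$$
Hence for all $s,t,r\in S$
$$\alpha_t^{23}\alpha_s^{12}=\alpha_1^{23}A\,\pi_t\pi_s,\qquad\alpha_r^{13}=\alpha_1^{23}A\,\pi_r. \tag{4}$$

**Lemma 12.** The map $s\mapsto\pi_s^{-1}$ is an exact realization of $(S,1,T)$ in $\mathrm{Sym}(X_1)$.

*Proof.* *Injectivity.* Let $s\neq s'$ and $x\in X_1$. Then $\alpha_s^{12}(x)=\varphi_x(e_{12}(s))\ne\varphi_x(e_{12}(s'))=\alpha_{s'}^{12}(x)$, so $\pi_s\neq\pi_{s'}$.

*If $(s,t,r)\in T$, then $\pi_t\pi_s=\pi_r$*, by (3) and (4).

*If $\pi_t\pi_s=\pi_r$, then $(s,t,r)\in T$.* Take $x\in X_1$, $y=\alpha_s^{12}(x)$ and $z=\alpha_r^{13}(x)$. By (4), $\alpha_t^{23}(y)=\alpha^{23}_t\alpha^{12}_s(x)=\alpha^{13}_r(x)=z$. So $y\sim z$ and $\lambda(yz)=e_{23}(t)$. The vertices $y=\varphi_x(e_{12}(s))$ and $z=\varphi_x(e_{13}(r))$ are adjacent in $N(x)\cong L_1$. So $e_{12}(s)$ and $e_{13}(r)$ are adjacent in $\Lambda_1$, which means that $\tau'=(s,t'',r)\in T$ for some $t''$, and $xyz$ is main with label $\tau'$. By Lemma 11, $\lambda(yz)=e_{23}(t'')$. Hence $t''=t$ and $(s,t,r)\in T$.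

Finally $\pi_s^{-1}\pi_t^{-1}=(\pi_t\pi_s)^{-1}$ equals $\pi_r^{-1}$ if and only if $\pi_t\pi_s=\pi_r$, that is, if and only if $(s,t,r)\in T$. $\square$

If $G$ is finite, then $G'$ and $\mathrm{Sym}(X_1)$ are finite, so (3) of Proposition 4 holds. Proposition 4 is proved. $\blacksquare$

## 10. From words to partial tables: proof of Theorem 3

Suppose an algorithm decides the FEP. We decide FQ, which contradicts Fact 2. Let $\Gamma=\langle A\mid R\rangle$ and $w$ be given.

**Step 1: list all conceivable tables on short words.** Let $\ell\ge2$ be at least the length of $w$ and of every relator. Let $B$ be the finite set of all strings, not necessarily reduced, of length at most $\ell$ over $A^{\pm}=A\sqcup A^{-1}$. Let $\varepsilon$ be the empty word.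

**Definition (candidate).** A *candidate* is a pair $(\approx,T)$, where $\approx$ is an equivalence relation on $B$ and $T\subset S^3$ with $S=B/{\approx}$, such that

* (C1) $(S,[\varepsilon],T)$ is admissible;
* (C2) $([u],[a],[ua])\in T$ whenever $a\in A^\pm$ and $u,ua\in B$;
* (C3) $[aa^{-1}]=[a^{-1}a]=[\varepsilon]$ for $a\in A$, and $[\rho]=[\varepsilon]$ for $\rho\in R$;
* (C4) $[w]\neq[\varepsilon]$.

There are finitely many candidates, and they can be listed effectively.

*Example.* Let $\Gamma=\langle a\mid a^2,a^3\rangle$, $w=a$, $\ell=3$. By (C2), $([\varepsilon],[a],[a])$ and $([aa],[a],[aaa])$ must be in $T$. By (C3), $[aa]=[aaa]=[\varepsilon]$, so the second triple is $([\varepsilon],[a],[\varepsilon])$. Now (A1) forces $[a]=[\varepsilon]$, against (C4). There are no candidates, in agreement with the answer no.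

**Step 2: candidates detect FQ.**

**Lemma 13.** FQ has answer yes for $(\Gamma,w)$ if and only if $H_{S,T}$ has a finite extension for some candidate $(\approx,T)$.

*Proof.* (⇒) Let $\psi:\Gamma\to F$ be a homomorphism with $F$ finite and $\psi(w)\ne1$. Define $u\approx u'$ if and only if $\psi(u)=\psi(u')$. Identify $S$ with $\psi(B)\subset F$, so that $[\varepsilon]$ becomes $1$, and let $T=\{(p,q,r)\in S^3:pq=r\}$. Condition (A1) holds since two of the entries in $pq=r$ determine the third, (A2) is clear, and $|S|\ge2$ because $\psi(w)\ne1$. This is (C1) and (C4). Condition (C2) says $\psi(u)\psi(a)=\psi(ua)$, and (C3) holds because $\psi$ is a homomorphism on $\Gamma$. The inclusion $S\subset F$ is an exact realization, so $H_{S,T}$ has a finite extension by Proposition 4.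

(⇐) By Proposition 4 there is an exact realization $\iota:S\to F$ with $F$ finite, and $\iota([\varepsilon])=1$. Put $\psi(a)=\iota([a])$ for $a\in A^\pm$. By (C2), $\iota([ua])=\iota([u])\psi(a)$. So by induction on length, $\iota([u])$ is the product of the $\psi$-values of the letters of $u$, for all $u\in B$. By (C3), $\psi(a)\psi(a^{-1})=\iota([aa^{-1}])=1$, so $\psi(a^{-1})=\psi(a)^{-1}$. Every relator $\rho$ is mapped to $\iota([\rho])=1$. So $\psi$ defines a homomorphism $\Gamma\to F$. It sends $w$ to $\iota([w])$, which is not $1$ by (C4) and the injectivity of $\iota$. $\square$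

**Step 3: conclusion.** Applying the supposed algorithm to the finitely many graphs $H_{S,T}$, one for each candidate, decides FQ. This contradicts Fact 2, and Theorem 3 is proved. $\blacksquare$

## 11. Connected inputs, inputs without $K_4$, and Cayley graph solutions

Let $\mathcal F$ be the class of finite graphs having a finite extension, and $\mathcal C\subset\mathcal F$ the class of finite graphs $H$ for which some finite connected Cayley graph is locally $H$.

**Theorem 14.** Let $\mathcal X$ be any isomorphism-closed class of finite graphs with $\mathcal C\subset\mathcal X\subset\mathcal F$. (For example, $\mathcal X$ may be defined by requiring the finite extension $G$ to be connected, or vertex-transitive, or a Cayley graph.)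

(a) $\mathcal X$ is undecidable, even restricted to inputs $H$ with no $K_4$.

(b) For every $k\ge2$, $\mathcal X$ is undecidable even restricted to $(k-1)$-connected inputs $H$. In particular it is undecidable for connected $H$.

*Proof of (a).* By Proposition 4,
$$H_{S,T}\in\mathcal C\iff H_{S,T}\in\mathcal X\iff H_{S,T}\in\mathcal F,$$
so Section 10 applies with membership in $\mathcal X$ in place of the FEP. Moreover $H_{S,T}$ has no $K_4$. A $K_4$ would lie in some $L_i$ and contain no fin, since fins have degree $2$, so it would lie in the triangle-free graph $\Lambda_i$. $\square$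

For (b) the graphs $H_{S,T}$ must be made connected without changing the answer.

**Definition (lexicographic product with $K_k$, closed twins).** For a graph $M$, the graph $M[K_k]$ replaces each vertex by a clique of size $k$: its vertices are $(m,i)$ with $m\in M$ and $i$ from a set of $k$ elements, and $(m,i)\sim(m',i')$ if and only if $m\sim m'$, or $m=m'$ and $i\ne i'$. Two vertices $x,y$ of a graph are *closed twins* if $N[x]=N[y]$. A vertex is *dominating* if it is adjacent to all other vertices.

For instance, if $M$ has two vertices and no edge, then $M[K_k]=K_k\sqcup K_k$; its closed-twin classes are the two cliques, and it has no dominating vertex. The join $M\vee M'$ is the disjoint union plus all edges between $M$ and $M'$.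

*Proof of (b).* For a disconnected finite graph $H$ let
$$H^{(k)}=K_{k-1}\vee H[K_k].$$
It has more than $k-1$ vertices, and after deleting fewer than $k-1$ vertices one of the dominating vertices from $K_{k-1}$ remains. So $H^{(k)}$ is $(k-1)$-connected. We show, for disconnected $H$,
$$H\in\mathcal C\Rightarrow H^{(k)}\in\mathcal C,\qquad H^{(k)}\in\mathcal F\Rightarrow H\in\mathcal F. \tag{5}$$
This suffices. The graphs $H=H_{S,T}$ are disconnected, and for them $H\in\mathcal C\iff H\in\mathcal F$, so (5) and $\mathcal C\subset\mathcal X\subset\mathcal F$ give $H^{(k)}\in\mathcal X\iff H\in\mathcal F$. Then Section 10 applies to the graphs $H_{S,T}^{(k)}$.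

**Step 1: blow up a Cayley graph.** Let $G=\mathrm{Cay}(P,D)$ be finite, connected and locally $H$. Then
$$G[K_k]=\mathrm{Cay}\bigl(P\times\mathbb Z_k,\ (D\times\mathbb Z_k)\cup(\{1\}\times(\mathbb Z_k\setminus\{0\}))\bigr).$$
It is finite, and connected because $D$ generates $P$. The neighborhood of $(x,i)$ consists of the $k-1$ vertices $(x,j)$, $j\ne i$, which are adjacent to each other and to everything else in it, and of $N_G(x)[K_k]$. So it is $K_{k-1}\vee H[K_k]=H^{(k)}$. This is the first implication in (5).

**Step 2: shrink an extension of $H^{(k)}$.** Let $\hat G$ be a finite extension of $H^{(k)}$. Since $H[K_k]$ is disconnected, it has no dominating vertex. So $H^{(k)}$ has exactly $k-1$ dominating vertices, and deleting them leaves $H[K_k]$.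

A vertex $y\in N(x)$ is dominating in $N(x)$ if and only if $N[x]\subset N[y]$. Since $\hat G$ is finite and regular, $|N[x]|=|N[y]|$, so this is equivalent to $N[x]=N[y]$. Any closed twin of $x$ other than $x$ lies in $N(x)$. Hence every closed-twin class of $\hat G$ has size exactly $k$. Each class is a clique. If $x\sim y$ lie in different classes and $x'$ is a closed twin of $x$, then $y\in N[x]=N[x']$ and $y\neq x'$, so $y\sim x'$. So between two classes there are either all edges or none. Therefore $\hat G\cong G[K_k]$, where $G$ is the quotient graph on the classes. It is finite with at least one vertex.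

Write $\bar x$ for the class of $x$. Deleting from $N_{\hat G}(x)$ its dominating vertices, which are the $k-1$ other members of $\bar x$, leaves $N_G(\bar x)[K_k]$. Since $N_{\hat G}(x)\cong H^{(k)}$, it also leaves a graph isomorphic to $H[K_k]$. So
$$N_G(\bar x)[K_k]\cong H[K_k]. \tag{6}$$

**Step 3: cancel $K_k$.** We show that a finite graph $M$ is determined up to isomorphism by $M[K_k]$. The closed neighborhood of $(m,i)$ in $M[K_k]$ consists of all $(m',i')$ with $m'\in N_M[m]$. So $(m,i)$ and $(m',i')$ are closed twins if and only if $N_M[m]=N_M[m']$. Hence the quotient of $M[K_k]$ by closed twins, with each class weighted by its size, is the weighted closed-twin quotient of $M$ with all weights multiplied by $k$. Dividing the weights by $k$, we get the weighted quotient of $M$. As in Step 2, closed-twin classes are cliques with all edges or none between two classes, so $M$ is recovered from its weighted quotient by replacing each vertex with a clique of size equal to its weight.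

By (6), $N_G(\bar x)\cong H$ for every vertex $\bar x$ of $G$. So $G$ is a finite extension of $H$. This is the second implication in (5). $\blacksquare$

## 12. Infinite extensions, and a graph with only infinite ones

**Theorem 15.** For admissible $(S,1,T)$ the following are equivalent:

1. $H_{S,T}$ has an extension (finite or infinite);
2. some infinite connected Cayley graph is locally $H_{S,T}$;
3. $(S,1,T)$ has an exact realization in some group.

Consequently the extension problem and the infinite extension problem are undecidable (reproving Bulitko's results). Moreover there is a finite graph $H$ with an extension but with no finite extension.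

*Proof.* **Step 1: the equivalences.** (1) ⇒ (3): Section 9 up to and including Lemma 12 does not use that $G$ is finite, and it gives an exact realization in the group $\mathrm{Sym}(X_1)$.

(3) ⇒ (2): Steps 1 and 2 of Section 8 hold for an arbitrary group $F$. So $\mathrm{Cay}(\hat P,D)$ is locally $H_{S,T}$, and its component of $1$, $\mathrm{Cay}(\langle D\rangle,D)$, is connected and locally $H_{S,T}$. It is infinite: $(1,1,2)$ is an arc, so $c_1^{-1}c_2\in D$, and for $n\ge1$ the element $(c_1^{-1}c_2)^n$ has $2n$ syllables, so $c_1^{-1}c_2$ has infinite order.

(2) ⇒ (1) is trivial.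

**Step 2: the two undecidability statements.** Repeat Lemma 13 with "finite group" replaced by "group" and Proposition 4 replaced by the equivalence of (1) and (3). If $w\ne1$ in $\Gamma$, take $\psi=\mathrm{id}:\Gamma\to\Gamma$ in the argument (⇒): the resulting candidate is exactly realized in $\Gamma$. Conversely, the argument (⇐) gives a homomorphism from $\Gamma$ to some group that does not kill $w$, so $w\neq1$ in $\Gamma$. Hence
$$w\ne1\text{ in }\Gamma\iff H_{S,T}\text{ has an extension for some candidate }(\approx,T),$$
and "an extension" may be replaced by "an infinite extension", by the equivalence of (1) and (2). An algorithm for the extension problem or for the infinite extension problem would therefore solve the word problem uniformly over all finite presentations, which contradicts the Novikov–Boone theorem.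

**Step 3: a graph with infinite extensions only.** Let $\Gamma$ be Higman's finitely presented infinite group without nontrivial finite quotients (Higman, J. London Math. Soc. 26 (1951)), and let $w$ be a generator that is nontrivial in $\Gamma$. The candidate obtained from $\psi=\mathrm{id}:\Gamma\to\Gamma$ is exactly realized in $\Gamma$. So, by the equivalence of (1) and (3), $H=H_{S,T}$ has an extension. If $H$ had a finite extension, the argument (⇐) of Lemma 13 would give a homomorphism $\psi$ from $\Gamma$ to a finite group with $\psi(w)\ne1$. The image of $\psi$ would be a nontrivial finite quotient of $\Gamma$, a contradiction. $\blacksquare$
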